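# A ring that beats every hub: a counterexample to the Generalized VPN Conjecture

## Three terminals with unit access capacities

We must reserve capacity in a network before knowing the traffic. We fix one route for each pair of customers in advance, and then buy enough capacity on each link for the worst traffic pattern that might occur. We want the fixed routes to make the total purchase as cheap as possible.

Precisely, let $G=(V,E)$ be a connected undirected graph with edge costs $c:E\to\mathbb R_+$, and let $W\subseteq V$ be a set of terminals. Write $\binom W2$ for the set of unordered pairs of distinct terminals.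

**Demand matrices and universes.** A demand matrix is a vector $D\in\mathbb R_+^{\binom W2}$; the entry $D_{ij}$ is the traffic between $i$ and $j$. A universe $\mathcal U$ is a set of demand matrices.

**Path templates.** A path template $\mathbf P=(P_{ij})$ assigns to each pair $\{i,j\}\in\binom W2$ an $i$-$j$ path $P_{ij}$ in $G$. Walks are allowed, and $[P_{ij}](e)$ is the number of times $P_{ij}$ uses the edge $e$. The capacity that $\mathbf P$ needs on $e$ is
$$u(e)=\max_{D\in\mathcal U}\ \sum_{\{i,j\}\in\binom W2}[P_{ij}](e)\,D_{ij},\tag{1}$$
and the cost of $\mathbf P$ is $\sum_{e\in E}c(e)u(e)$. The problem $\mathrm{RND}_{SPR}$ (robust network design with single-path routing) asks for a path template of minimum cost.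

Note that the maximum is taken separately on each edge: different edges may have different worst demands.

Take now $W=\{1,2,3\}$ and the universe
$$\mathcal U=\{D\ge 0:\ D_{12}+D_{13}\le 1,\ D_{12}+D_{23}\le 1,\ D_{13}+D_{23}\le 1\},$$
in which each terminal exchanges at most one unit of traffic in total.

**Example.** Let $G$ be the triangle on $1,2,3$ with unit costs. Routing each pair on its own edge needs $u=1$ on each of the three edges and costs $3$. Suppose instead that $2$ and $3$ communicate through $1$. Edge $12$ then carries $D_{12}+D_{23}\le 1$, edge $13$ carries $D_{13}+D_{23}\le1$, and edge $23$ carries nothing. The cost is $2$. Sending everything through one vertex was better than routing on shortest paths.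

This is a general fact for three terminals.

**Lemma A.** For this universe and any $(G,c)$, some optimal template has the following form: there are a vertex $v$ and paths $R_1,R_2,R_3$ from $1,2,3$ to $v$, and $P_{ij}$ is $R_i$ followed by $R_j$ reversed.

*Proof.* Let $\mathbf P$ be any template. We find a template of the stated form that costs no more.

**Every used edge costs its full price.** If $e$ lies on some $P_{ij}$, take $D_{ij}=1$ and the other two entries $0$. This matrix is in $\mathcal U$, so $u(e)\ge1$. Hence $\mathbf P$ costs at least the sum of $c(e)$ over all edges used.

**The used edges contain a spider.** The walks $P_{12}$ and $P_{13}$ share the vertex $1$, so their union is a connected subgraph containing $1,2,3$. Inside it choose a simple path $Q$ from $1$ to $2$, and a simple path from $3$ to $Q$, stopped at its first vertex $v$ on $Q$. This gives three edge-disjoint legs $R_1,R_2,R_3$ from $1,2,3$ to $v$ (some may be trivial).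

**The spider costs at most as much.** Route $P'_{ij}$ along $R_i$ and then back along $R_j$. An edge of the leg $R_i$ carries only demands with endpoint $i$, so it needs capacity at most $1$. The new cost is at most the total edge cost of the spider, which is at most the cost of $\mathbf P$.

So the infimum of the cost over all templates equals the infimum over templates of the stated form. The latter is attained: every such template with hub $v$ costs at least $\sum_i d(i,v)$ with $d$ the shortest-path distance (take $D_{12}=D_{13}=D_{23}=\frac12$, which gives cost at least $\frac12\sum_{i<j}c(P_{ij})=\sum_i c(R_i)$), and shortest paths achieve at most this; there are finitely many $v$. $\blacksquare$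

The vertex $v$ is a hub, and the legs form a copy in $G$ of the star with leaves $1,2,3$, the tree that describes the universe. What changes when a larger tree describes the universe?

## Tree universes and hubbings

**Tree universes.** Let $T$ be a tree whose leaf set is exactly $W$. Its internal nodes are abstract nodes and not vertices of $G$. Each $f\in E(T)$ has a capacity $b_f>0$. Write $\mathrm{path}_T(i,j)$ for the unique $i$-$j$ path in $T$. The load of $D$ on $f$ is
$$\ell_f(D)=\sum_{\{i,j\}:\ f\in\mathrm{path}_T(i,j)}D_{ij}.$$
The matrix $D$ is routable on $T$ if $\ell_f(D)\le b_f$ for all $f\in E(T)$, and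
$$\mathcal U_{\mathrm{TREE}}(T)=\{D\in\mathbb R_+^{\binom W2}:\ D\text{ is routable on }T\}.$$

Every path between two leaves contains a leaf edge, so each $D_{ij}$ is bounded. The universe is a nonempty compact set and the maximum in (1) exists.

**Example.** If $T$ is a star with capacities $b_i$, the conditions read $\sum_{j\ne i}D_{ij}\le b_i$. This is the hose universe; the previous section had three leaves and $b_i=1$. Next let $T$ have two adjacent internal nodes, one with leaves $1,2$ and the other with leaves $3,4$, all capacities $1$. Then $D_{12}=D_{34}=1$ (other entries $0$) is routable. The matrix $D_{13}=D_{24}=1$ is not, since the middle edge has load $2$; with both entries $\frac12$ it is.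

**Hubbings.** A hub location function is a map $\phi:V(T)\to V$ with $\phi(i)=i$ for all $i\in W$. A $\phi$-hubbing is a vector $R=(R_f)_{f\in E(T)}$, where for $f=xy$ the entry $R_f$ is a $\phi(x)$-$\phi(y)$ path in $G$ (a single vertex if $\phi(x)=\phi(y)$ and one so chooses). A hubbing is a $\phi$-hubbing for some $\phi$.

**Hubbed solutions.** Given a hubbing $R$ and terminals $i,j$, let $i=x_0,x_1,\dots,x_k=j$ be the $i$-$j$ path in $T$. The template obtained from $R$ takes for $P_{ij}$ the concatenation of $R_{x_0x_1},\dots,R_{x_{k-1}x_k}$. A hubbed solution is a template obtained from some hubbing.

**Example.** Let $1,2,3$ be joined to a vertex $z$, and let $y$ be a further vertex joined only to $z$. For the star $T$ with center $w$ and $\phi(w)=y$, shortest paths give $P_{12}=1,z,y,z,2$. This walk has $[P_{12}](zy)=2$, which is why walks are allowed. For $\phi(w)=z$ we get $P_{12}=1,z,2$. Lemma A says exactly that for the three-leaf star with unit capacities, the cheapest hubbed solution is optimal.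

**The VPN Theorem (known).** When $T$ is a star, the cheapest hubbed solution is an optimal solution to $\mathrm{RND}_{SPR}$ for the hose universe $\mathcal U_{\mathrm{TREE}}(T)$.

**Generalized VPN Conjecture.** For any capacitated tree $T$, the cheapest hubbed solution is always an optimal solution to $\mathrm{RND}_{SPR}$ for the universe $\mathcal U_{\mathrm{TREE}}(T)$.

The problem, to prove or disprove this, is taken from "Designing networks under uncertain demands (draft)", http://nolver.net/bonn/bonn.pdf. The VPN Theorem is quoted for context only; the proofs below do not use it. We shall show that the conjecture is false.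

## Replacing each of three leaves by a group

Let us try to extend the spider argument to the next tree: a center $w$ with three neighbors $u_0,u_1,u_2$ joined to it by edges of capacity $1$, where $u_m$ carries a group $W_m$ of leaves on edges of large capacity. Call a demand inter-group if its endpoints lie in different groups, and intra-group otherwise.

Much survives. A single inter-group demand of size $1$ is routable, so every edge used by an inter-group path has $u(e)\ge1$. If the inter-group paths together form a connected subgraph, it contains a spider whose feet are one terminal from each group, and we may put $\phi(w)$ at its center.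

The next step fails. The leg for group $m$ must run from $\phi(w)$ to $\phi(u_m)$, and $\phi(u_m)$ is also the point through which all intra-group traffic of $W_m$ must pass. In Lemma A the foot was the leaf itself, and $\phi(i)=i$ left nothing to decide. Now the good place for intra-group traffic may be some vertex $h_m$ that inter-group paths never visit. If we put $\phi(u_m)$ at the foot of the spider, intra-group traffic pays. If we put it at $h_m$, the leg must be prolonged from the foot to $h_m$, and the inter-group paths have not paid for that prolongation.

So a template has two freedoms that a hubbing lacks: intra-group and inter-group traffic of the same terminal can leave in different directions, and the inter-group route of a terminal can depend on the group it goes to. To profit from the first freedom, we want a network for inter-group traffic that avoids the vertices $h_m$ and in which capacity $1$ suffices on every edge. Here is the criterion for the second requirement. Call the groups $A,B,C$.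

* If an edge carries only two of the three classes $AB$, $BC$, $CA$, each inter-group pair using it at most once, then the two classes share a group. All traffic on the edge leaves that group, and capacity $1$ suffices.
* If an edge carries all three classes, then capacity up to $\frac32$ may be needed. Since the demands leaving $A$, $B$, $C$ are each at most $1$, and each inter-group demand is counted in two of these sums, the total inter-group demand is at most $\frac32$, and this can be attained.

Thus every edge should be missed by one class. A ring can do this if each group meets it in two antipodal places.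

## The ring instance

**The graph $G$.** The vertices are ring vertices $p_k$ ($k\in\mathbb Z_6$), terminals $t_{k,a}$ ($k\in\mathbb Z_6$, $a\in\{1,2\}$), so that $|W|=12$, and vertices $h_m$ ($m\in\mathbb Z_3$). The edges are

* $e_k=p_kp_{k+1}$ of cost $30$,
* $p_kt_{k,a}$ of cost $1$,
* $t_{k,a}h_{k\bmod 3}$ of cost $45$.

Put $W_m=\{t_{m,1},t_{m,2},t_{m+3,1},t_{m+3,2}\}$ and $A=W_0$, $B=W_1$, $C=W_2$. So $A$ sits at $p_0$ and $p_3$, $B$ at $p_1$ and $p_4$, $C$ at $p_2$ and $p_5$, and $h_m$ is adjacent exactly to the four terminals of $W_m$. The graph is connected.

**The tree $T$.** The internal nodes are $w,u_0,u_1,u_2$. Node $u_m$ is joined to the four leaves of $W_m$ by edges of capacity $100$, and to $w$ by an edge of capacity $1$.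

**Theorem 1.** For this instance there is a single-path template of cost at most $54192$, while every hubbed solution costs at least $54198$. Hence the Generalized VPN Conjecture is false.

The proof has two independent halves: a template, and a lower bound for hubbed solutions.

## A template of cost at most 54192

For two terminals $t,t'$ of the same group $W_m$, the path is $t,h_m,t'$ in any case. What should inter-group traffic do on the ring?

**A first choice that is too expensive.** Send $t_{k,a}$ to $t_{l,b}$ in another group via $p_k$, the shortest ring path from $p_k$ to $p_l$, and $p_l$. Ring vertices of different groups are one or two steps apart, so the shortest ring path is unique. The edge $e_k$ is used by the pairs of positions $(k,k+1)$, $(k,k+2)$, $(k-1,k+1)$. These belong to all three classes. The matrix with value $\frac12$ on $t_{k,1}t_{k+1,1}$, $t_{k,1}t_{k+2,1}$, $t_{k-1,1}t_{k+1,1}$ has load $1$ on every $u_mw$ (recall $k+2\equiv k-1\pmod 3$), so it is routable. Hence $u(e_k)=\frac32$ on every ring edge. The edges $th_m$ and $p_kt_{k,a}$ need $100$ and $1$: each carries exactly the demands from its terminal inside, respectively outside, its group, and a single demand of size $100$, respectively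 $1$, is routable. The cost is
$$12\cdot45\cdot100+12\cdot 1+6\cdot30\cdot\tfrac32=54282,$$
which is above $54198$.

**The choice that works.** Let the ring path depend only on the class. A terminal pair $t_{k,a},t_{l,b}$ in different groups uses $t_{k,a},p_k$, then the subpath from $p_k$ to $p_l$ of the ring path assigned to its class, then $p_l,t_{l,b}$. The ring paths are

* for $A$–$B$ pairs: $p_3p_4p_5p_0p_1$, with edges $e_3,e_4,e_5,e_0$, containing $p_0,p_3,p_1,p_4$;
* for $B$–$C$ pairs: $p_1p_2p_3p_4p_5$, with edges $e_1,e_2,e_3,e_4$, containing $p_1,p_4,p_2,p_5$;
* for $C$–$A$ pairs: $p_5p_0p_1p_2p_3$, with edges $e_5,e_0,e_1,e_2$, containing $p_2,p_5,p_0,p_3$.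

Each ring path contains all four positions of its two groups, so the template is well defined, and all its paths are simple. Now we bound the capacities.

**Hub edges.** The edge $th_m$ carries only demands with endpoint $t$. The leaf edge of $t$ in $T$ gives $u\le100$.

**Access edges.** The edge $tp_k$ with $t\in W_m$ carries only demands from $t$ to other groups. All of these use the edge $u_mw$ in $T$, so $u\le1$.

**Ring edges.** The edges $e_0,e_5$ are used only by $AB$ and $CA$ pairs, so all their traffic leaves $A$. The edges $e_1,e_2$ are used only by $BC$ and $CA$ pairs, so all their traffic leaves $C$. The edges $e_3,e_4$ are used only by $AB$ and $BC$ pairs, so all their traffic leaves $B$. The demand leaving a group $W_m$ is at most the capacity $1$ of $u_mw$. Hence $u\le 1$ on all ring edges.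

**Total.** The cost is at most
$$12\cdot45\cdot100+12\cdot1\cdot1+6\cdot30\cdot1=54000+192=54192.$$

## A demand that saturates the tree bounds all hubbings

Let $d$ be the shortest-path (pseudo)metric of $(G,c)$, and for a walk $R$ put $c(R)=\sum_ec(e)[R](e)$. For a $\phi$-hubbing $R$ with template $\mathbf P$, the definition of concatenation gives
$$[P_{ij}](e)=\sum_{f\in\mathrm{path}_T(i,j)}[R_f](e).\tag{2}$$
Hence, for every $D$,
$$\sum_{\{i,j\}}[P_{ij}](e)D_{ij}=\sum_{f\in E(T)}[R_f](e)\,\ell_f(D).\tag{3}$$
Since $\ell_f(D)\le b_f$ on the universe, $u(e)\le\sum_fb_f[R_f](e)$, and the hubbed solution costs at most $\sum_fb_f\,c(R_f)$. The purpose of the next lemma is the reverse inequality, which needs one demand that makes all loads tight at the same time.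

**Lemma B.** Suppose some $D\in\mathcal U_{\mathrm{TREE}}(T)$ has $\ell_f(D)=b_f$ for every $f\in E(T)$. Then every hubbed solution with hub location function $\phi$ costs at least $\sum_{f=xy\in E(T)}b_f\,d(\phi(x),\phi(y))$.

*Proof.* Let $R$ be a $\phi$-hubbing with template $\mathbf P$. Since $D$ is in the universe, $u(e)\ge\sum_{ij}[P_{ij}](e)D_{ij}$ for each $e$. Using (3) with $\ell_f(D)=b_f$,
$$\sum_ec(e)u(e)\ \ge\ \sum_ec(e)\sum_{f}[R_f](e)\,b_f=\sum_fb_f\,c(R_f)\ \ge\sum_{f=xy}b_f\,d(\phi(x),\phi(y)),$$
because $R_f$ joins $\phi(x)$ to $\phi(y)$. $\blacksquare$

The end of the proof of Lemma A was the case $D_{12}=D_{13}=D_{23}=\frac12$ of this computation.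

**A saturating demand for the ring instance.** Inter-group demand must fill the edges $u_mw$, and intra-group demand must fill what remains of the leaf edges. From $W_m$ there are $4\cdot 8=32$ inter-group pairs, so put
$$D_{tt'}=\tfrac1{32}\quad\text{for }t,t'\text{ in different groups.}$$
Each edge $u_mw$ then has load $32\cdot\frac1{32}=1$. Each leaf has used $8\cdot\frac1{32}=\frac14$ of its $100$. Split the rest evenly over the two antipodal terminals of its group:
$$D_{t_{m,a}t_{m+3,b}}=49.875\quad(m\in\{0,1,2\},\ a,b\in\{1,2\}),\qquad D_{t_{k,1}t_{k,2}}=0.$$
Each leaf load is $8\cdot\frac1{32}+2\cdot49.875=100$. So Lemma B applies: with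
$$S_m(x)=\sum_{t\in W_m}d(t,x),$$
every hubbed solution with hub location function $\phi$ costs at least
$$\sum_{m}\Big(100\,S_m(\phi(u_m))+d(\phi(u_m),\phi(w))\Big).\tag{4}$$
It remains to minimize (4) over $\phi$, which is a matter of distances in $G$.

## Distances in the ring instance

Take indices in $\{0,\dots,5\}$ and let $r(k,l)=30\min(|k-l|,6-|k-l|)\in\{0,30,60,90\}$. Costs are nonnegative, so it suffices to consider simple paths. A terminal $t_{k,a}$ has exactly two neighbors, $p_k$ and $h_{k\bmod3}$; an $h$-vertex has only terminals as neighbors.

**(D1) Between ring vertices: $d(p_k,p_l)=r(k,l)$.** The purpose is to see that the vertices $h_m$ give no shortcut. Consider a simple path between ring vertices and a maximal excursion off the ring, starting at $p_i$. Its next vertex is a terminal $t$ adjacent to $p_i$. The path may not return to $p_i$, so it goes on to the $h$-vertex adjacent to $t$, then to another terminal $t'$, and from there (not back to $h$) to the ring neighbor $p_j$ of $t'$. Here $j\ne i$ because the path is simple. The excursion $p_i,t,h,t',p_j$ costs $1+45+45+1=92$, and it can be replaced by a ring path of cost at most $90$. So a shortest path may be taken on the ring.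

**(D2) From terminals to ring vertices: $d(t_{k,a},p_l)=1+r(k,l)$.** The path through $p_k$ achieves this. A simple path starting with the edge to $p_k$ costs at least $1+r(k,l)$ by (D1). A simple path starting with the hub edge continues to another terminal, at cost $90$ so far, and must then go to a ring vertex at cost $1$. It costs at least $91\ge1+r(k,l)$.

**(D3) Between distinct terminals $t_{k,a},t_{l,b}$.** A simple path whose first or last edge is a hub edge contains two hub edges (the $h$-vertex is not an end), so it costs at least $90$. Any other simple path starts via $p_k$ and ends via $p_l$ and costs at least $2+r(k,l)$; this value is attained. Hence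

* in different groups, $r(k,l)\in\{30,60\}$ and $d=2+r(k,l)\in\{32,62\}$;
* at the same ring vertex, $d=2$;
* for $l=k+3$, the path through the common $h$-vertex costs $90$, and $d=\min(92,90)=90$.

**(D4) From $h_m$.** A path leaving $h_m$ starts with an edge of cost $45$ to some $t\in W_m$, so $d(h_m,x)=45+\min_{t\in W_m}d(t,x)$ for $x\ne h_m$. If $l\not\equiv m\pmod 3$, then $p_l$ is at ring distances $30$ and $60$, in some order, from $p_m$ and $p_{m+3}$. Hence

* $d(h_m,t)=45$ for $t\in W_m$, and $45+32=77$ for other terminals;
* $d(h_m,p_l)=46$ if $l\equiv m\pmod3$, and $45+31=76$ otherwise;
* $d(h_m,h_{m'})=45+77=122$ for $m'\ne m$.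

**The sums $S_m$.** Adding up,

| $x$ | $S_m(x)$ |
|---|---|
| $h_m$ | $4\cdot45=180$ |
| $t\in W_m$ | $0+2+90+90=182$ |
| $p_l$, $l\equiv m$ | $1+1+91+91=184$ |
| $p_l$, $l\not\equiv m$ | $2\cdot31+2\cdot61=184$ |
| $t\notin W_m$ | $2\cdot32+2\cdot62=188$ |
| $h_{m'}$, $m'\ne m$ | $4\cdot77=308$ |

**The sums $H(x)=\sum_md(h_m,x)$.** Every $p_l$ and every terminal belongs to exactly one residue class modulo $3$, so
$$H(p_l)=46+76+76=198,\qquad H(t)=45+77+77=199,\qquad H(h_m)=0+122+122=244.$$

We keep two facts:

* **(i)** $S_m(h_m)=180$, and $S_m(x)\ge182$ for every vertex $x\ne h_m$;
* **(ii)** $H(x)\ge198$ for every vertex $x$.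

## Every hubbed solution costs at least 54198

*End of the proof of Theorem 1.* We bound (4) from below. By (i), moving even one $\phi(u_m)$ away from $h_m$ is multiplied by $100$ and is too expensive. If none is moved, then (ii) bounds the star that joins the $h_m$.

**Some $\phi(u_m)\ne h_m$.** By (i), (4) is at least $100(180+180+182)=54200$.

**All $\phi(u_m)=h_m$.** Then (4) equals $100\cdot 3\cdot180+H(\phi(w))=54000+H(\phi(w))\ge54198$ by (ii).

So every hubbed solution costs at least $54198$, and the template constructed earlier costs at most $54192$. $\blacksquare$

**Where the six units come from.** The bound $54198$ is attained. Take $\phi(u_m)=h_m$, $\phi(w)=p_0$, the edges $th_m$ for the leaf edges of $T$, and the legs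
$$h_0,t_{0,1},p_0;\qquad h_1,t_{1,1},p_1,p_0;\qquad h_2,t_{5,1},p_5,p_0$$
of costs $46,76,76$. By the remark after (3), the cost is at most $54000+198$. In these legs, ring edges cost $60$, access edges cost $3$, and the prolongations from the feet $t_{0,1},t_{1,1},t_{5,1}$ to $h_0,h_1,h_2$ cost $3\cdot45=135$. The template has no prolongations. It pays $180+12=192$ for its whole ring and all access edges, which is $129$ more than the spider cost $63$, and $129<135$.

## Degree three, unit capacities, positive costs

The instance uses nodes $u_m$ of degree $5$ and capacities $100$ and $1$. Neither is essential.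

**Theorem 2.** The conjecture also fails (a) for trees $T$ of maximum degree $3$; (b) for trees with all capacities equal to $1$; (c) with all edge costs strictly positive, including in (b).

*Proof of (a).* The aim is to split $u_m$ without changing the universe or the bound. Keep $G$. In $T$, replace $u_m$ by three nodes $u_m,y_m,y'_m$. Join $u_m$ to $w$ with capacity $1$. Join $y_m$ to $t_{m,1},t_{m,2}$ and $y'_m$ to $t_{m+3,1},t_{m+3,2}$ with capacity $100$ each. Join $y_m$ and $y'_m$ to $u_m$ with capacity $200$ each. All internal nodes have degree $3$.

**The template.** The leaf edges and the edges $u_mw$ separate the terminals as before, so they give the same constraints as before. A demand using $y_mu_m$ has an endpoint in $\{t_{m,1},t_{m,2}\}$, so the constraint of $y_mu_m$ follows from two leaf constraints; similarly for $y'_mu_m$. The universe is unchanged, and the template still costs at most $54192$.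

**Hubbed solutions.** Use the same $D$. Since $D_{t_{k,1}t_{k,2}}=0$, the full leaf loads of $t_{m,1}$ and $t_{m,2}$ pass through $y_mu_m$ and do not coincide, so its load is $100+100=200$; likewise for $y'_mu_m$. The other loads are unchanged, so Lemma B applies. In its bound, the triangle inequality gives
$$100\sum_{a}d(t_{m,a},\phi(y_m))+200\,d(\phi(y_m),\phi(u_m))=100\sum_a\Big(d(t_{m,a},\phi(y_m))+d(\phi(y_m),\phi(u_m))\Big)\ge100\sum_ad(t_{m,a},\phi(u_m)),$$
and likewise for $y'_m$ with the terminals $t_{m+3,a}$. Adding these two inequalities for each $m$, the bound of Lemma B is at least (4), hence at least $54198$.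

*Proof of (b).* The aim is to imitate capacity $100$ by $100$ leaves of capacity $1$. To each old terminal $t$ attach $100$ new vertices $(t,q)$, $q=1,\dots,100$, each joined to $t$ by an edge of cost $0$. These $1200$ vertices are the new terminals; the vertices $t$ are now ordinary vertices. In $T$, replace the leaf $t\in W_m$ by the $100$ leaves $(t,q)$ attached to $u_m$, and give every edge of the tree capacity $1$.

**The template.** For copies $(t,q),(t',q')$ with $t\ne t'$, extend the old path between $t$ and $t'$ by the two zero-cost edges. For two copies of the same $t$, use $(t,q),t,(t,q')$. The edge $th_m$ carries only demands with an endpoint among the $100$ copies of $t$, so $u\le100$. The edge $tp_k$ and the ring edges carry only demands leaving one common group, as before, so $u\le1$. The edge from $(t,q)$ to $t$ carries only demands with endpoint $(t,q)$, so $u\le1$, at cost $0$. The total is again at most $54192$.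

**Hubbed solutions.** Put $D'_{(t,q)(t',q')}=D_{tt'}/100^2$ for $t\ne t'$, and $0$ for copies of the same $t$. The load on the leaf edge of $(t,q)$ is
$$\sum_{t'\ne t}100\cdot\frac{D_{tt'}}{100^2}=\frac1{100}\sum_{t'\ne t}D_{tt'}=1,$$
and the load on $u_mw$ is the old one, $1$, because the $100^2$ copies of a pair add up to $D_{tt'}$. So Lemma B applies. The new vertices have degree $1$, so distances between old vertices are unchanged, and $(t,q)$ is at distance $0$ from $t$. Let $\psi(x)=\phi(x)$ if $\phi(x)$ is an old vertex, and $\psi(x)=t$ if $\phi(x)=(t,q)$. The bound of Lemma B equals
$$\sum_m\Big(\sum_{t\in W_m}\sum_{q=1}^{100}d(t,\psi(u_m))+d(\psi(u_m),\psi(w))\Big)=\sum_m\Big(100\,S_m(\psi(u_m))+d(\psi(u_m),\psi(w))\Big).$$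
This is (4) with $\psi$ in place of $\phi$. The minimization of (4) allowed arbitrary images of $w,u_0,u_1,u_2$ among the old vertices, so the bound is at least $54198$.

*Proof of (c).* In Theorem 1 and in (a) all costs are already positive. In (b), replace the cost $0$ of the $1200$ new edges by some $\varepsilon$ with $0<\varepsilon<\frac1{200}$. The template has $u\le1$ on these edges, so it costs at most $54192+1200\,\varepsilon<54198$. Raising costs does not lower any distance, so the lower bound of Lemma B does not decrease and is still at least $54198$. $\blacksquare$

## Multipath routing on $K_{3,3}$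

**Multipath templates.** In a multipath template each pair $\{i,j\}$ is assigned a unit flow, i.e. a convex combination of $i$-$j$ paths. Write $f_{ij}(e)$ for the expected usage of $e$ and
$$u(e)=\max_{D\in\mathcal U}\sum_{ij}f_{ij}(e)D_{ij};$$
the cost is $\sum_ec(e)u(e)$ as before.

For example, on a 4-cycle the pair of opposite vertices may send $\frac12$ along each side; then $f_{ij}(e)=\frac12$ on every edge. A single-path template is a multipath template, so Theorem 1 already refutes the version of the conjecture in which hubbed solutions compete with multipath templates. A much smaller instance does so too.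

**Theorem 3.** Let $G=K_{3,3}$ with sides $\{a,b,c\}$ and $\{1,2,3\}$, unit costs, and all six vertices terminals. Let $T$ have internal nodes $u$ (with leaves $a,b,c$) and $v$ (with leaves $1,2,3$) and the edge $uv$, all capacities $1$. Every hubbed solution costs at least $7$, but there is a multipath template of cost at most $6.6$.

Call $a,b,c$ letters and $1,2,3$ numbers. A cross pair consists of a letter and a number; a same-side pair, of two letters or two numbers.

*Proof.*

**Hubbed solutions cost at least 7.** We look again for a saturating demand. Take $D=\frac19$ on the nine cross pairs and $\frac13$ on the six same-side pairs. Each leaf load is $3\cdot\frac19+2\cdot\frac13=1$, and the load of $uv$ is $9\cdot\frac19=1$. By Lemma B the cost is at least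
$$\sum_{x\in\{a,b,c\}}d(x,\phi(u))+\sum_{i\in\{1,2,3\}}d(i,\phi(v))+d(\phi(u),\phi(v)).$$
Distances are $1$ across and $2$ between distinct vertices of one side. So the first sum is $3$ if $\phi(u)$ is a number and $0+2+2=4$ if it is a letter. The second is $3$ if $\phi(v)$ is a letter and $4$ if it is a number. If both sums are $3$, then $\phi(u)$ is a number and $\phi(v)$ a letter, so they differ and the last term is at least $1$. Otherwise the two sums already add up to at least $7$. In all cases the total is at least $7$.

**The multipath template.** For two letters $x,x'$, send $\frac13$ along $x,i,x'$ for each number $i$. Route two numbers symmetrically via the letters. For a letter $x$ and a number $i$, send $\frac{11}{15}$ on the edge $xi$ and $\frac1{15}$ along each of the four paths $i,y,j,x$ with $y\ne x$ a letter and $j\ne i$ a number. The fractions add up to $\frac{11}{15}+\frac4{15}=1$.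

**Usage of a fixed edge $e=xi$.** We list $f(e)$ for all fifteen pairs.

* A pair of letters containing $x$ uses $e$ by $\frac13$, namely on the path through $i$. A pair of letters not containing $x$ uses only edges at its own two letters, so its usage is $0$. Symmetrically, pairs of numbers have usage $\frac13$ if they contain $i$, and $0$ otherwise.
* The pair $xi$ uses $e$ by $\frac{11}{15}$. Its indirect paths $i,y,j,x$ have edges $iy,yj,jx$ with $y\ne x$, $j\ne i$, and none of these is $xi$.
* A cross pair $x,i'$ with $i'\ne i$ has indirect paths $i',y,j,x$ with $y\ne x$, $j\ne i'$. The direct edge $xi'$ is not $e$; the edges $i'y$ and $yj$ miss $x$; the edge $jx$ is $e$ exactly when $j=i$. This happens for the two choices of $y$, so the usage is $\frac2{15}$.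
* A cross pair $x',i$ with $x'\ne x$ has indirect paths $i,y,j,x'$ with $y\ne x'$, $j\ne i$. The direct edge is not $e$; the edges $yj$ and $jx'$ miss $i$; the edge $iy$ is $e$ exactly when $y=x$. This happens for the two choices of $j$, so the usage is again $\frac2{15}$.
* A cross pair $x',i'$ with $x'\ne x$, $i'\ne i$ has indirect paths $i',y,j,x'$ with $y\ne x'$, $j\ne i'$. The direct edge and $jx'$ miss $x$, and $i'y$ misses $i$; the middle edge $yj$ is $e$ exactly when $y=x$ and $j=i$. The usage is $\frac1{15}$.

**The load of $e$ in terms of the tree constraints.** We dominate the load by a combination of three loads that are each at most $1$. Let $L_x,L_i$ be the total demands at $x$ and $i$, and $L_{uv}$ the total cross demand. Then the load of $e$ is at most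
$$\tfrac13L_x+\tfrac13L_i+\tfrac1{15}L_{uv}.$$
To see this, compare coefficients pair by pair:

| pair | usage of $e$ | coefficient in the bound |
|---|---|---|
| same-side, containing $x$ or $i$ | $\frac13$ | $\frac13$ |
| other same-side | $0$ | $0$ |
| $xi$ | $\frac{11}{15}$ | $\frac13+\frac13+\frac1{15}=\frac{11}{15}$ |
| cross, exactly one of $x,i$ | $\frac2{15}$ | $\frac13+\frac1{15}=\frac25$ |
| other cross | $\frac1{15}$ | $\frac1{15}$ |

In every row the usage is at most the coefficient, and demands are nonnegative. For $D\in\mathcal U_{\mathrm{TREE}}(T)$ the tree constraints give $L_x,L_i,L_{uv}\le1$. Therefore $u(e)\le\frac13+\frac13+\frac1{15}=\frac{11}{15}$ for each of the nine edges, and the total cost is at most $9\cdot\frac{11}{15}=6.6<7$. $\blacksquare$
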